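# Multiplicative commutators of operators on Hilbert space

## 1. Commutators, similarity, direct sums, and operators of small rank

Throughout, $H$ is a complex Hilbert space of infinite dimension $\kappa$ (the cardinality of an orthonormal basis), $\mathscr B(H)$ is the algebra of bounded operators, and inner products are linear in the first variable. "Invertible" means invertible with bounded inverse. If you only care about separable spaces, read $\kappa=\aleph_0$ everywhere.

**Definition 1 (multiplicative commutator).** An operator $T$ on a Hilbert space is a *multiplicative commutator* if $T=ABA^{-1}B^{-1}$ for some invertible $A,B$ on that space. We write $T\in\mathrm{MC}$. Such a $T$ is invertible.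

*Example.* On $\ell^2(\mathbb Z)$ let $Ue_n=e_{n+1}$ and $A=\operatorname{diag}(a_n)$ with $|a_n|$ and $|a_n|^{-1}$ bounded. Then $AUA^{-1}U^{-1}e_n=AUA^{-1}e_{n-1}$, so
$$AUA^{-1}U^{-1}e_n=\frac{a_n}{a_{n-1}}\,e_n. \tag{1}$$
With $a_n=\lambda^n$, $|\lambda|=1$, this gives $\lambda I\in\mathrm{MC}$. In $\mathbb C^n$ a commutator has determinant $1$, so there $\lambda I\in\mathrm{MC}$ forces $\lambda^n=1$.

**Definition 2 (similarity).** $P\sim R$ means $R=GPG^{-1}$ for a bounded invertible $G$, possibly between different Hilbert spaces.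

*Example.* $X\oplus Y\sim Y\oplus X$, through the flip $(x,y)\mapsto(y,x)$.

The class MC is invariant under $\sim$: conjugate both $A$ and $B$ by $G$. Moreover,
$$T\in\mathrm{MC}\iff T=XY^{-1}\ \text{ with } X,Y\text{ invertible and } X\sim Y. \tag{2}$$
Indeed, if $T=ABA^{-1}B^{-1}$, take $X=ABA^{-1}$ and $Y=B$. Conversely, if $X=AYA^{-1}$, then $XY^{-1}=AYA^{-1}Y^{-1}$. So we are asked to write $T$ as a quotient of two similar operators.

**Definition 3 (topological direct sum).** $H=M_1\oplus M_2$ is a *topological direct sum* if $M_1,M_2$ are closed, $M_1\cap M_2=0$ and $M_1+M_2=H$. The projections $P_1,P_2$ are then bounded by the closed graph theorem. Conversely, the range and the kernel of a bounded idempotent form such a sum. The blocks of $T$ are $T_{ij}=P_iT|_{M_j}$, and $T_{22}$ is called the compression of $T$ to $M_2$ along $M_1$.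

*Example.* In $\mathbb C^2$ take $M_1=\mathbb C(1,0)$, $M_2=\mathbb C(1,1)$. The matrix $\begin{pmatrix}1&1\\0&2\end{pmatrix}$ maps $(1,0)$ to $(1,0)$ and $(1,1)$ to $(2,2)$. With respect to this non-orthogonal sum it is therefore $1\oplus2$.

The map $(x,y)\mapsto x+y$ from the orthogonal sum of the Hilbert spaces $M_1,M_2$ to $H$ is bounded and invertible. Since MC is invariant under $\sim$, in questions of membership in MC we may interchange topological and orthogonal direct sums.

**Definition 4 (Schur complement).** Let $T=\begin{pmatrix}X&T_{12}\\T_{21}&T_{22}\end{pmatrix}$ on $M_1\oplus M_2$ with $X$ invertible. Its *Schur complement* is $S=T_{22}-T_{21}X^{-1}T_{12}$.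

*Example.* For $\begin{pmatrix}6&4\\-3&-1\end{pmatrix}$ we have $X=6$ and $S=-1+\tfrac{12}{6}=1$. The determinant is $X\cdot S=6$, and the lower right entry of the inverse is $6/6=1=S^{-1}$.

**Definition 5 (shift of multiplicity).** Let $H=\bigoplus_{n\in\mathbb Z}G_n$ be an orthogonal sum, all $G_n$ identified by fixed unitaries with one space $G$. The *bilateral shift* $U$ maps $G_n$ identically onto $G_{n+1}$; its multiplicity is $\dim G$. The blocks of an operator $Z$ are then elements $Z_{mn}\in\mathscr B(G)$, and $(UZU^{-1})_{mn}=Z_{m-1,n-1}$.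

*Example.* $G=\mathbb C$ gives the shift in (1).

**Definition 6 (small, $\mathcal J$).** The rank of an operator is the dimension of the closure of its range. A closed subspace, or a rank, is *small* if it is $<\kappa$. A closed subspace $L$ has *small codimension* if $L^\perp$ is small. $\mathcal J$ is the norm closure of the set of operators of small rank.

*Example.* For $\kappa=\aleph_0$, small means finite(-dimensional) and $\mathcal J$ is the ideal of compact operators. The operator $\operatorname{diag}(1/n)$ on $\ell^2$ has rank $\aleph_0$, which is not small, but it lies in $\mathcal J$ as a norm limit of truncations. For $\kappa=\aleph_1$, the orthogonal projection onto a separable infinite-dimensional subspace lies in $\mathcal J$ and is not compact.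

We need a few facts. They rest on two remarks: the closed span of $\tau$ vectors has dimension at most $\tau$, and a sum of finitely many cardinals $<\kappa$ is $<\kappa$.

1. Finite sums of small subspaces have small closure, and the closure of the image of a small subspace under a bounded operator is small (take images of an orthonormal basis). Hence finite intersections of subspaces of small codimension have small codimension.
2. $R$ and $R^*$ have the same rank: $R$ vanishes on $(\overline{\operatorname{ran}R^*})^\perp=\ker R$, so $\overline{\operatorname{ran}R}$ is the closed span of the images of an orthonormal basis of $\overline{\operatorname{ran}R^*}$. Thus $\operatorname{rank}R\le\operatorname{rank}R^*$, and by symmetry equality holds.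
3. $\mathcal J$ is a closed two-sided ideal, closed under adjoints, by 1 and 2. $I\notin\mathcal J$: if $\|I-R\|<1$, then $R$ is invertible and has rank $\kappa$. So no invertible operator lies in $\mathcal J$.
4. $K\in\mathcal J$ if and only if for every $\varepsilon>0$ there is $L$ of small codimension with $\|K|_L\|\le\varepsilon$. For "only if", take $R$ of small rank with $\|K-R\|\le\varepsilon$ and $L=\ker R$; here $L^\perp=\overline{\operatorname{ran}R^*}$ is small. For "if", let $P_L,P_{L^\perp}$ be the orthogonal projections; then $\|K-KP_{L^\perp}\|=\|KP_L\|=\|K|_L\|\le\varepsilon$, and $KP_{L^\perp}$ has small rank.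
5. If $\dim M=\kappa$ ($M$ closed) and $L$ has small codimension, then $\dim(M\cap L)=\kappa$. Indeed $x\in M$ lies in $L$ iff $\langle x,P_My\rangle=\langle x,y\rangle=0$ for all $y\in L^\perp$, so $M\ominus(M\cap L)=\overline{P_M(L^\perp)}$ is small.

If $T=\lambda I+K$ with $K\in\mathcal J$, the scalar $\lambda$ is unique because $I\notin\mathcal J$. If in addition $T$ is invertible, then $\lambda\ne0$ because $T\notin\mathcal J$.

## 2. Scalar plus compact: two theorems

In finite dimensions a matrix is a multiplicative commutator exactly when its determinant is $1$. In infinite dimensions there is no determinant on all invertible operators. Which invertible operators $T$ can then be written as $ABA^{-1}B^{-1}$? It is a known fact that on a separable infinite-dimensional space every unitary is a multiplicative commutator, and that every invertible operator is a product of two multiplicative commutators. For *additive* commutators the known answer is that $T=AB-BA$ is solvable if and only if $T$ is not the sum of a nonzero scalar and a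 compact operator. The multiplicative question, from "The Operator Factorization Problems" (https://core.ac.uk/download/pdf/82828302.pdf), is posed as a conjecture with an answer of the same flavor. The conjecture is true.

**Theorem 1.** Let $H$ be separable and infinite-dimensional. An invertible $T\in\mathscr B(H)$ is a multiplicative commutator if and only if either $T\neq\lambda I+K$ for all $\lambda\ne0$ and all compact $K$, or $T=\lambda I+K$ with $K$ compact and $|\lambda|=1$.

**Theorem 2.** Let $\dim H=\kappa\ge\aleph_0$. An invertible $T\in\mathscr B(H)$ is a multiplicative commutator if and only if $T\notin\{\lambda I+K:\lambda\ne0,\ |\lambda|\ne1,\ K\in\mathcal J\}$.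

By uniqueness of $\lambda$, Theorem 1 is Theorem 2 for $\kappa=\aleph_0$. We prove Theorem 2, and none of the known facts above is used. There are three parts: necessity (Section 3), sufficiency for $\lambda I+K$ with $|\lambda|=1$ (Sections 4–6), and sufficiency for $T\notin\mathbb CI+\mathcal J$ (Sections 7–10).

## 3. The spectral radius excludes $|\lambda|\ne1$

Start with $T=2I$. If $2I=ABA^{-1}B^{-1}$, then $ABA^{-1}=2B$. Similar operators have the same spectral radius, so $r(B)=2r(B)$ and $r(B)=0$. But $B$ is invertible, so its nonempty spectrum omits $0$ and $r(B)>0$, a contradiction. The general case is the same computation modulo $\mathcal J$.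

**Necessity in Theorem 2.** Let $T=\lambda I+K=ABA^{-1}B^{-1}$ with $\lambda\ne0$, $K\in\mathcal J$. By fact 3, $\mathscr B(H)/\mathcal J$ is a nonzero unital Banach algebra. The images $a,b$ of $A,B$ are invertible and satisfy $aba^{-1}=\lambda b$. Hence $r(b)=|\lambda|\,r(b)$. Since $b$ is invertible, $r(b)>0$, so $|\lambda|=1$. $\square$

## 4. Diagonal operators and the bilateral shift

Formula (1) is the only source of commutators we have so far. Let us see what it gives for $T=\operatorname{diag}(t_n)$ on $\ell^2(\mathbb Z)$. We need $a_n/a_{n-1}=t_n$ with $|a_n|^{\pm1}$ bounded.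

If $t_0=2$ and $t_n=1$ otherwise, take $a_n=2$ for $n\ge0$ and $a_n=1$ for $n<0$. So $\operatorname{diag}(\dots,1,1,2,1,1,\dots)\in\mathrm{MC}$: the determinant obstruction has disappeared, because one change of level is allowed. The same works if $2$ is replaced by an invertible operator $T_1$ on $G_0$ and $G_0$ has the same dimension as the other $G_n$.

Now try $t_n=1+\frac1{|n|+1}$, so that $T$ is $I$ plus a compact operator. The recursion gives $a_n=a_0\prod_{k=1}^n\frac{k+2}{k+1}=a_0\frac{n+2}{2}$, which is unbounded. No cleverer $A$ helps with this $U$. If $T=AUA^{-1}U^{-1}$, then $TU=AUA^{-1}$, so the powers of $TU$ are bounded; but $TUe_n=t_{n+1}e_{n+1}$, so $\|(TU)^ne_0\|=\prod_{k=1}^nt_k=\frac{n+2}2$.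

A second sensible approach is perturbation: $T=\lambda I+K$ is, up to small norm, of the form $T_1\oplus\lambda I$, and we can do that one. But smallness in operator norm is not enough. The operator $I$ is in MC and $(1+\varepsilon)I$ is not, by Section 3.

Both failures point to the same cure. What is needed is a perturbation whose blocks are *summable*. In the diagonal example we can regroup: keep only a sparse set of basis vectors, along which $t_n-1$ is summable with small sum, for the positions $n\ne0$, and put all remaining vectors into $G_0$. The block on $G_0$ is then some invertible $T_1$, which is harmless. We now show that summable perturbations are harmless too, off-diagonal blocks included.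

## 5. Summable perturbations of one large block

**Proposition 3.** Let $H=\bigoplus_{n\in\mathbb Z}G_n$ and $U$ be as in Definition 5. Let $|\lambda|=1$ and let $T=D+E$ be invertible, where $D=\operatorname{diag}(D_n)$, $D_n=\lambda I$ for $n\ne0$, $D_0=T_1$ is invertible, and the blocks of $E\in\mathscr B(H)$ satisfy
$$\max(1,\|T_1\|)\,\max(1,\|T_1^{-1}\|)\sum_{m,n}\|E_{mn}\|<\tfrac12. \tag{3}$$
Then $T=AUA^{-1}U^{-1}$ for some invertible $A$.

**Step 1: remove $D$.** We conjugate so that $DU$ becomes $U$. Put $A_n=\lambda^{-n}I$ for $n\ge0$ and $A_n=\lambda^{-n-1}T_1$ for $n\le-1$. Then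
$$A_n=A_{n+1}D_{n+1}\qquad(n\in\mathbb Z).$$
For $n\ge0$ this reads $\lambda^{-n}=\lambda^{-n-1}\lambda$; for $n=-1$ it reads $T_1=I\cdot T_1$; for $n\le-2$ it reads $\lambda^{-n-1}T_1=\lambda^{-n-2}T_1\lambda$. So $J=\operatorname{diag}(A_n)$ is invertible with $\|J\|\le\max(1,\|T_1\|)$ and $\|J^{-1}\|\le\max(1,\|T_1^{-1}\|)$. The block of $JDUJ^{-1}$ from $G_n$ to $G_{n+1}$ is $A_{n+1}D_{n+1}A_n^{-1}=I$, so $JDUJ^{-1}=U$. Hence
$$JTUJ^{-1}=U+JEUJ^{-1}=(I+F)U,\qquad F=JE\,(UJ^{-1}U^{-1}).$$
Since $J$ and $UJ^{-1}U^{-1}$ are block diagonal, $F_{mn}=A_mE_{mn}A_{n-1}^{-1}$, and (3) gives $\eta:=\sum_{m,n}\|F_{mn}\|<\frac12$.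

**Step 2: the equation to solve.** We want an invertible $Y=I+Z$ with $(I+F)U=YUY^{-1}$, that is, $Y=(I+F)UYU^{-1}$. In terms of $Z$:
$$Z-UZU^{-1}=F(I+UZU^{-1}). \tag{4}$$
So we must invert $Z\mapsto Z-UZU^{-1}$. Its formal inverse is $W\mapsto\sum_{k\ge0}U^kWU^{-k}$, which diverges for $W=\varepsilon I$ but converges for summable $W$.

**Step 3: the spaces.** Let $\mathcal Z$ be the space of block matrices $Z=(Z_{mn})$ with
$$\|Z\|_{\mathcal Z}=\max\Big(\sup_m\sum_n\|Z_{mn}\|,\ \sup_n\sum_m\|Z_{mn}\|\Big)<\infty.$$
It is a Banach space: a Cauchy sequence converges entrywise, and the bounds on finite partial sums of rows and columns pass to the limit. Each $Z\in\mathcal Z$ defines a bounded operator with $\|Z\|\le\|Z\|_{\mathcal Z}$, because by Cauchy–Schwarz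
$$\sum_m\Big(\sum_n\|Z_{mn}\|\|x_n\|\Big)^2\le\sum_m\Big(\sum_n\|Z_{mn}\|\Big)\Big(\sum_n\|Z_{mn}\|\|x_n\|^2\Big)\le\|Z\|_{\mathcal Z}^2\|x\|^2.$$
A bounded operator is determined by its blocks. For $Z\in\mathcal Z$ the product with the bounded operator $F$ has blocks $(FZ)_{mp}=\sum_nF_{mn}Z_{np}$, since for $x\in G_p$ the series $Zx=\sum_nZ_{np}x$ converges in norm. Conjugation by $U$ is isometric on $\mathcal Z$, as it only moves indices.

For a block matrix $W$ with $\|W\|_1:=\sum_{m,n}\|W_{mn}\|<\infty$ put
$$\Phi(W)_{mn}=\sum_{k\ge0}W_{m-k,n-k}.$$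
Then $\sum_n\|\Phi(W)_{mn}\|\le\sum_{k\ge0}\sum_{n'}\|W_{m-k,n'}\|\le\|W\|_1$, and likewise for columns, so $\|\Phi(W)\|_{\mathcal Z}\le\|W\|_1$. Since $(U\Phi(W)U^{-1})_{mn}=\sum_{k\ge1}W_{m-k,n-k}$, we get $\Phi(W)-U\Phi(W)U^{-1}=W$ entrywise.

**Step 4: the fixed point.** For $Z\in\mathcal Z$,
$$\|FZ\|_1\le\sum_{m,n}\|F_{mn}\|\sum_p\|Z_{np}\|\le\eta\|Z\|_{\mathcal Z}.$$
So $Z\mapsto\Phi\big(F(I+UZU^{-1})\big)$ maps $\mathcal Z$ to itself and is a contraction with constant $\eta$. Let $Z$ be its fixed point. Then $Z-UZU^{-1}$ and $F(I+UZU^{-1})$ have the same blocks, and both are bounded operators, so (4) holds. Also $\|Z\|_{\mathcal Z}\le\eta(1+\|Z\|_{\mathcal Z})$, so $\|Z\|\le\eta/(1-\eta)<1$ because $\eta<\frac12$. Hence $Y=I+Z$ is invertible.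

**Step 5: conclusion.** By (4), $Y-UYU^{-1}=F\,UYU^{-1}$, so $(I+F)U=YUY^{-1}$. Undoing Step 1, $TU=J^{-1}(I+F)UJ=J^{-1}YUY^{-1}J=AUA^{-1}$ with $A=J^{-1}Y$. Thus $T=AUA^{-1}U^{-1}$. $\square$

**Corollary 4.** Let $|\lambda|=1$, $\dim M=\kappa$, $\dim N\le\kappa$ (possibly $N=0$), and let $T_1$ be invertible on $N$. Then $T_1\oplus\lambda I_M\in\mathrm{MC}$.

*Proof.* We may take the sum orthogonal (Section 1). Write $M=M'\oplus M''$ orthogonally with both dimensions $\kappa$, and replace $(N,T_1,M)$ by $(N\oplus M',\,T_1\oplus\lambda I_{M'},\,M'')$. So we may assume $\dim N=\kappa$. Split $M=\bigoplus_{n\ne0}G_n$ orthogonally with $\dim G_n=\kappa$ (possible since $\kappa\cdot\aleph_0=\kappa$), put $G_0=N$, and apply Proposition 3 with $E=0$. $\square$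

## 6. Operators $\lambda I+K$ with $|\lambda|=1$

Let $T=\lambda I+K$ be invertible, $K\in\mathcal J$, $|\lambda|=1$. We regroup as announced in Section 4.

**Step 1: choose the spaces $G_n$.** The aim is that $K$ and $K^*$ are tiny on $G_n$ for $n\ne0$, with summable bounds. Fix $\delta>0$ with
$$9\delta\,(1+\|T\|)(1+2\|T^{-1}\|)<\tfrac12.$$
Split $H=H'\oplus H''$ orthogonally with both dimensions $\kappa$. Enumerate $\mathbb Z\setminus\{0\}$ and choose, one after the other, mutually orthogonal closed $G_n\subset H''$ of dimension $\kappa$ such that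
$$\|K|_{G_n}\|,\ \|K^*|_{G_n}\|\le\delta4^{-|n|},$$
and such that at each stage the orthocomplement $M$ in $H''$ of the spaces chosen so far still has dimension $\kappa$. This is possible: by facts 4 and 1 (applied to $K$ and $K^*$ in $\mathcal J$) there is $L$ of small codimension with $\|K|_L\|,\|K^*|_L\|\le\delta4^{-|n|}$. By fact 5, $\dim(M\cap L)=\kappa$. Split $M\cap L$ orthogonally into two $\kappa$-dimensional parts and let $G_n$ be one of them; the other part stays in the orthocomplement.

Let $G_0=\big(\bigoplus_{n\ne0}G_n\big)^\perp\supset H'$. Then $\dim G_0=\kappa$. Identify all $G_n$ with one Hilbert space.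

**Step 2: estimate the blocks.** Let $D$ be block diagonal with $D_0=T_1:=T_{00}$ and $D_n=\lambda I$ for $n\ne0$, and let $E=T-D$. Then $E_{00}=0$ and $E_{mn}=K_{mn}$ for $(m,n)\ne(0,0)$. Since $K_{mn}$ is a corner of $K|_{G_n}$ and $K_{mn}^*$ a corner of $K^*|_{G_m}$, we have $\|K_{mn}\|\le\min(\|K|_{G_n}\|,\|K^*|_{G_m}\|)$. Using whichever index has the larger absolute value (it is nonzero),
$$\|E_{mn}\|\le\delta4^{-\max(|m|,|n|)}\le\delta2^{-|m|-|n|}.$$
As $\sum_{n\in\mathbb Z}2^{-|n|}=3$, we get $\|E\|\le\sum_{m,n}\|E_{mn}\|\le9\delta$.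

**Step 3: apply Proposition 3.** Since $9\delta<\frac1{2\|T^{-1}\|}$, the operator $D=T-E=T(I-T^{-1}E)$ is invertible with $\|D^{-1}\|\le2\|T^{-1}\|$. As $D$ is block diagonal, $T_1$ is invertible with $\|T_1^{-1}\|\le2\|T^{-1}\|$, and $\|T_1\|\le\|T\|$. So the left side of (3) is at most $(1+\|T\|)(1+2\|T^{-1}\|)\cdot9\delta<\frac12$. Hence $T=AUA^{-1}U^{-1}\in\mathrm{MC}$. $\square$

## 7. Gluing two commutators along a Schur complement

It remains to treat $T\notin\mathbb CI+\mathcal J$. The model is $T=3I\oplus2I$ with both summands of dimension $\kappa$. It has no eigenvalue of modulus $1$, so Corollary 4 does not apply. The next lemma reduces membership in MC to two smaller operators.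

**Lemma 5.** Let $T=\begin{pmatrix}X&T_{12}\\T_{21}&T_{22}\end{pmatrix}$ be invertible on a topological direct sum $M_1\oplus M_2$, with $X$ invertible and Schur complement $S$. Then $S$ is invertible and $(T^{-1})_{22}=S^{-1}$. If $X,S\in\mathrm{MC}$, then $T\in\mathrm{MC}$.

*Proof.* **Step 1: factor $T$.** Multiplying out,
$$T=\begin{pmatrix}I&0\\T_{21}X^{-1}&I\end{pmatrix}\begin{pmatrix}X&0\\0&S\end{pmatrix}\begin{pmatrix}I&X^{-1}T_{12}\\0&I\end{pmatrix}. \tag{5}$$
The outer factors are invertible, so $X\oplus S$ and hence $S$ is invertible. In the inverse of (5), the first factor has second row $(0,I)$ and the last factor has second column $(0,I)^{\mathsf T}$, so $(T^{-1})_{22}=S^{-1}$.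

**Step 2: write $T$ as a quotient of triangular operators.** By (2) write $X=X_1Y_1^{-1}$ and $S=X_2Y_2^{-1}$ with $X_i\sim Y_i$ invertible. Replacing $(X_2,Y_2)$ by $(cX_2,cY_2)$ with $c>0$ large changes neither $S$ nor $X_2\sim Y_2$. So we may assume
$$\|X_1\|\,\|X_2^{-1}\|<1,\qquad\|Y_1\|\,\|Y_2^{-1}\|<1.$$
Split the middle factor of (5) as $(X_1\oplus X_2)(Y_1\oplus Y_2)^{-1}$. Since $X^{-1}X_1=Y_1$, this gives $T=PR^{-1}$ with
$$P=\begin{pmatrix}X_1&0\\W&X_2\end{pmatrix},\quad W=T_{21}Y_1,\qquad R=\begin{pmatrix}Y_1&W'\\0&Y_2\end{pmatrix},\quad W'=-X^{-1}T_{12}Y_2 .$$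

**Step 3: diagonalize $P$ and $R$.** The series
$$V=-\sum_{k\ge0}X_2^{-k-1}WX_1^k,\qquad V'=\sum_{k\ge0}Y_1^kW'Y_2^{-k-1}$$
converge in norm, and by telescoping $VX_1-X_2V=W$ and $V'Y_2-Y_1V'=W'$. These two equations say exactly that
$$\begin{pmatrix}I&0\\V&I\end{pmatrix}\begin{pmatrix}X_1&0\\0&X_2\end{pmatrix}=P\begin{pmatrix}I&0\\V&I\end{pmatrix},\qquad\begin{pmatrix}I&V'\\0&I\end{pmatrix}\begin{pmatrix}Y_1&0\\0&Y_2\end{pmatrix}=R\begin{pmatrix}I&V'\\0&I\end{pmatrix}.$$
So $P\sim X_1\oplus X_2\sim Y_1\oplus Y_2\sim R$, and $T=PR^{-1}\in\mathrm{MC}$ by (2). $\square$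

Let us try it on $T=3I\oplus2I$. This $T$ is an orthogonal sum of $\kappa$ two-dimensional cells, each similar to any fixed $2\times2$ matrix with trace $5$ and determinant $6$. The obvious first choice is to make $X$ as nice as possible, say $\begin{pmatrix}1&1\\-2&4\end{pmatrix}$ in every cell. Then $X=I\in\mathrm{MC}$. But $S=4+2=6$ in every cell, so $S=6I\notin\mathrm{MC}$ by Section 3, and Lemma 5 says nothing. Choosing $X$ well is not enough; $S$ must be controlled at the same time.

Use two kinds of cells instead, $\kappa$ of each: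
$$\begin{pmatrix}6&4\\-3&-1\end{pmatrix},\qquad\begin{pmatrix}\frac16&1\\-\frac{187}{36}&\frac{29}6\end{pmatrix}.$$
Both have trace $5$ and determinant $6$ (for the second, $\frac{29}{36}+\frac{187}{36}=6$). Letting $M_1$ be spanned by the first coordinates of all cells, we get $X=6I\oplus\frac16I$ and, since $X\cdot S=6$ in each cell, $S=I\oplus36I$. Now $X=(6I\oplus I)(I\oplus6I)^{-1}$ is a quotient of two operators exchanged by the flip, so $X\in\mathrm{MC}$. And $S\in\mathrm{MC}$ by Corollary 4 with $\lambda=1$. So $3I\oplus2I\in\mathrm{MC}$.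

This is the plan for general $T\notin\mathbb CI+\mathcal J$: find $M_1\oplus M_2$ such that $X\sim\operatorname{diag}(x_i)\oplus\operatorname{diag}(x_i^{-1})$ and $S=\lambda I\oplus(\text{anything invertible})$ with $|\lambda|=1$ on a $\kappa$-dimensional space. A general $T$ does not split into finite-dimensional cells, and $S$ is not linear in $T$. What helps is Lemma 5: $S^{-1}$ is a *block* of $Q:=T^{-1}$. So we ask for $Q_{22}=\bar\lambda I\oplus(\cdots)$. This imposes two conditions on vectors $v_i\in M_2$ and the coordinate functionals $a_i$ that belong to them.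

* For $Q_{22}v_i=\bar\lambda v_i$, the vector $w_i=(Q-\bar\lambda)v_i$ must lie in $M_1$.
* For the complement of the $v_i$ in $M_2$ to be invariant under $Q_{22}$, the functional $a_i\circ(Q-\bar\lambda)$ must vanish on $M_2$; so we should make a multiple $b_i$ of it a coordinate functional on $M_1$, the one belonging to $w_i$.

With $a_i=\langle\cdot,f_i\rangle$, the requirements $a_i(w_i)=0$ and $b_i(w_i)=1$ force $\langle w_i,f_i\rangle=0$ and $\langle Qw_i,f_i\rangle\ne0$. So $Qw_i$ must not be a multiple of $w_i$, with uniform bounds. This is what the next section secures.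

## 8. Good scalars

From now on $T\notin\mathbb CI+\mathcal J$ is invertible and $Q=T^{-1}$. Then $Q\notin\mathbb CI+\mathcal J$: if $Q=\mu I+K$ with $K\in\mathcal J$, then $\mu\ne0$, and $I=T(\mu I+K)$ gives $T=\mu^{-1}(I-TK)\in\mu^{-1}I+\mathcal J$. For $y\in H$ let
$$d(y)=\operatorname{dist}(Qy,\mathbb Cy).$$
This distance is attained: $d(y)=\|Qy-\alpha y\|$ with $\alpha=\langle Qy,y\rangle/\|y\|^2$ (and $\alpha=0$ if $y=0$), so $|\alpha|\le\|Q\|$.

**Definition 7 (good, bad).** A scalar $\lambda$ with $|\lambda|=1$ is *good* if there is $c>0$ such that every closed subspace of small codimension contains a unit vector $v$ with $d\big((Q-\bar\lambda)v\big)\ge c$. Otherwise $\lambda$ is *bad*.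

*Example.* Let $T=I\oplus2I$ on $H_1\oplus H_2$, both of dimension $\kappa$, so $Q=I\oplus\frac12I$. For $\lambda=1$ and $v=(x,y)$ the vector $w=(Q-1)v=(0,-\frac12y)$ satisfies $Qw=\frac12w$, so $d(w)=0$ and $\lambda=1$ is bad. For $\lambda=-1$ we get $w=(Q+1)v=(2x,\frac32y)$. Every $L$ of small codimension meets $H_1$ and $H_2$ nontrivially by fact 5, so it contains such a $v$ with $\|x\|=\|y\|=\frac1{\sqrt2}$. For $w=(p,q)$,
$$d(w)^2=\|p\|^2+\tfrac14\|q\|^2-\frac{(\|p\|^2+\frac12\|q\|^2)^2}{\|p\|^2+\|q\|^2}=\frac{\|p\|^2\|q\|^2}{4(\|p\|^2+\|q\|^2)}.$$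
Here $\|p\|^2=2$ and $\|q\|^2=\frac98$, so $d(w)^2=\frac{9}{50}$. Thus $-1$ is good. In general too, one may have to avoid some values of $\lambda$.

**Lemma 6.** At least one of $1,-1,i$ is good.

*Proof.* **Step 1: if $\lambda$ is bad, then $(Q-\mu)(Q-\bar\lambda)\in\mathcal J$ for some $\mu\in\mathbb C$.** The principle behind this is that if every vector of a linear space is an eigenvector, the operator is scalar on it; here we need an approximate version. Put $B=Q-\bar\lambda$. Since $\lambda$ is bad, for each $k\ge1$ there is a closed $L_k$ of small codimension with $d(Bu)\le\|u\|/k$ for all $u\in L_k$. For $u\in H$ let $\alpha_u$ be the minimizing scalar, $d(Bu)=\|QBu-\alpha_uBu\|$, $|\alpha_u|\le\|Q\|$.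

As $B\notin\mathcal J$, fact 4 gives $\varepsilon>0$ with $\|B|_L\|>\varepsilon$ for every $L$ of small codimension. Fix $k$ and choose a unit vector $v\in L_k$ with $\|Bv\|\ge\varepsilon$. Let
$$L_k'=L_k\cap\{B^*Bv\}^\perp,$$
which has small codimension, and let $u\in L_k'$ be a unit vector. Then $Bu\perp Bv$. The vectors $QBu-\alpha_uBu$, $QBv-\alpha_vBv$, $QB(u+v)-\alpha_{u+v}B(u+v)$ have norms at most $\frac1k,\frac1k,\frac2k$. Subtracting the first two from the third,
$$\big\|(\alpha_u-\alpha_{u+v})Bu+(\alpha_v-\alpha_{u+v})Bv\big\|\le\tfrac4k.$$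
By Pythagoras each summand has norm at most $\frac4k$. Hence $|\alpha_u-\alpha_{u+v}|\,\|Bu\|\le\frac4k$ and $|\alpha_v-\alpha_{u+v}|\le\frac4{k\varepsilon}$, and therefore
$$\|(Q-\alpha_v)Bu\|\le\|(Q-\alpha_u)Bu\|+|\alpha_u-\alpha_{u+v}|\|Bu\|+|\alpha_{u+v}-\alpha_v|\|Bu\|\le\frac1k\Big(5+\frac{4\|B\|}\varepsilon\Big).$$
Write $\mu_k=\alpha_v$. We have shown $\|(Q-\mu_k)B|_{L_k'}\|\le C/k$ with $C$ independent of $k$, and $|\mu_k|\le\|Q\|$. Pass to a subsequence with $\mu_k\to\mu$. Then $\|(Q-\mu)B|_{L_k'}\|\le C/k+|\mu_k-\mu|\|B\|$, which tends to $0$ along the subsequence. By fact 4, $(Q-\mu)B\in\mathcal J$.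

**Step 2: at most two scalars are bad.** Let $q$ be the class of $Q$ in $\mathscr B(H)/\mathcal J$; it is not a scalar. If $\lambda_1,\lambda_2$ are bad, then $(q-\mu_1)(q-\bar\lambda_1)=0=(q-\mu_2)(q-\bar\lambda_2)$. Subtracting gives $\alpha q+\beta=0$ with scalars $\alpha,\beta$. Since $q$ is not scalar, $\alpha=0$, and then $\beta=0$. So the two monic quadratic polynomials coincide. Hence the conjugates of all bad scalars are roots of one quadratic polynomial, and there are at most two bad scalars. $\square$

Fix a good $\lambda$ with its constant $c$. Call a unit vector $v$ *admissible* if $d(w)\ge c$ for $w=(Q-\bar\lambda)v$. In the example above, with $\lambda=-1$ and $c=\frac3{5\sqrt2}$, the vectors $v=(x,y)$ with $\|x\|=\|y\|=\frac1{\sqrt2}$ are admissible. The next lemma turns this one inequality into all the uniform bounds we need.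

**Lemma 7.** There are $c_0,C_0>0$, depending only on $T$ and $c$, such that for every admissible $v$, with $w=(Q-\bar\lambda)v$,
$$c_0\le\|w\|\le C_0,\qquad\operatorname{dist}(Qw,\mathbb Cw),\ \operatorname{dist}(Tw,\mathbb Cw),\ \operatorname{dist}(v,\mathbb Cw)\ge c_0.$$

*Proof.* First, $\|w\|\le\|Q\|+1$. Also $c\le d(w)\le\|Qw\|$ gives $\|w\|\ge c/\|Q\|$, and $\operatorname{dist}(Qw,\mathbb Cw)=d(w)\ge c$.

*Distance of $Tw$.* Let $\delta=\|Tw-\alpha w\|=\operatorname{dist}(Tw,\mathbb Cw)$. Applying $Q$, $\|w-\alpha Qw\|\le\|Q\|\delta$. The left side is at least $\operatorname{dist}(\alpha Qw,\mathbb Cw)=|\alpha|d(w)\ge|\alpha|c$, so $|\alpha|\le\|Q\|\delta/c$. Since $w=QTw$, we have $\|Tw\|\ge\|w\|/\|Q\|$, and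
$$\frac c{\|Q\|^2}\le\frac{\|w\|}{\|Q\|}\le\|Tw\|\le\delta+|\alpha|\|w\|\le\delta\Big(1+\frac{\|Q\|(\|Q\|+1)}c\Big).$$
This bounds $\delta$ from below.

*Distance of $v$.* Let $\delta=\|v-\alpha w\|=\operatorname{dist}(v,\mathbb Cw)$. Since $(Q-\bar\lambda)v=w$,
$$(Q-\bar\lambda)(v-\alpha w)=(1+\bar\lambda\alpha)w-\alpha Qw.$$
The right side has norm at least $|\alpha|d(w)\ge|\alpha|c$, the left side at most $(\|Q\|+1)\delta$. So $|\alpha|\le(\|Q\|+1)\delta/c$, and
$$1=\|v\|\le\delta+|\alpha|\|w\|\le\delta\Big(1+\frac{(\|Q\|+1)^2}c\Big).$$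
This bounds $\delta$ from below. $\square$

**Lemma 8.** There is an absolute constant $\rho>0$ such that for any nonzero $a_1,a_2,a_3$ in a complex Hilbert space there is $f\in\operatorname{span}\{a_1,a_2,a_3\}$ with $\|f\|\le1$ and $|\langle a_i,f\rangle|\ge\rho\|a_i\|$ for $i=1,2,3$.

*Proof.* By scaling we may assume $\|a_i\|=1$, and embedding the span isometrically we may assume $a_i\in\mathbb C^3$; once $f\in\mathbb C^3$ is found, project it onto the span, which keeps the inner products with the $a_i$ and does not increase the norm. The function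
$$h(a_1,a_2,a_3)=\max_{\|f\|\le1}\min_i|\langle a_i,f\rangle|$$
is continuous on the compact set of triples of unit vectors in $\mathbb C^3$. It is positive, because $\mathbb C^3$ is not the union of the three proper subspaces $a_i^\perp$. So it has a positive minimum $\rho$. $\square$

## 9. Orthogonal cells and a bounded biorthogonal system

**Step 1: choose the cells.** The aim is a supply of $\kappa$ admissible vectors that do not see each other under $T,Q$ and $Q^2$. For $z\in H$ let
$$E(z)=\operatorname{span}\{Tz,z,Qz,Q^2z\}.$$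
With $y=(Q-\bar\lambda)z$ we have $z,y,Qy\in E(z)$, and $Ty=z-\bar\lambda Tz\in E(z)$.

By transfinite recursion over the ordinals $\alpha<\kappa$ (an ordinary sequence if $H$ is separable), choose admissible $z_\alpha$ with $E(z_\alpha)\perp E(z_\beta)$ for all $\beta<\alpha$. This condition says that $z_\alpha$ is orthogonal to $(T^j)^*E(z_\beta)$ for $j\in\{1,0,-1,-2\}$ and $\beta<\alpha$. These spaces are spanned by at most $16|\alpha|$ vectors, and $16|\alpha|<\kappa$, so their closed span is small. Its orthocomplement has small codimension and contains an admissible vector, because $\lambda$ is good.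

Split the family into two families $(v_i)_{i\in I}$, $(v_i')_{i\in I}$ with $|I|=\kappa$, and put
$$w_i=(Q-\bar\lambda)v_i,\qquad w_i'=(Q-\bar\lambda)v_i'.$$
The spaces $E(v_i),E(v_i')$, $i\in I$, are mutually orthogonal. We have $v_i,w_i,Qw_i,Tw_i\in E(v_i)$, and likewise with primes.

**Step 2: functionals on the unprimed cells.** We want $f_i\in E(v_i)$ with
$$\langle v_i,f_i\rangle=1,\quad\langle w_i,f_i\rangle=0,\quad\mu_i:=\langle Qw_i,f_i\rangle,\quad\nu_i:=\langle Tw_i,f_i\rangle, \tag{6}$$
where $\|f_i\|,|\mu_i|^{\pm1},|\nu_i|^{\pm1}$ are bounded uniformly in $i$. Take the components orthogonal to $w_i$ of $v_i,Qw_i,Tw_i$. They lie in $E(v_i)$ and have norms $\ge c_0$ by Lemma 7. Lemma 8 gives $f$ in their span, so $f\perp w_i$, with $\|f\|\le1$ and $|\langle v_i,f\rangle|,|\langle Qw_i,f\rangle|,|\langle Tw_i,f\rangle|\ge\rho c_0$. Let $s=\langle v_i,f\rangle$, so $\rho c_0\le|s|\le1$, and $f_i=f/\bar s$. Then $\langle\cdot,f_i\rangle=s^{-1}\langle\cdot,f\rangle$. So (6) holds, $\|f_i\|\le1/(\rho c_0)$, and $|\mu_i|,|\nu_i|\ge\rho c_0$.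 The upper bounds on $|\mu_i|,|\nu_i|$ follow from $\|w_i\|\le C_0$. Put
$$x_i=-\bar\lambda\,\nu_i/\mu_i,$$
so that $|x_i|$ and $|x_i|^{-1}$ are uniformly bounded. (The reason for this value appears in Section 10.)

**Step 3: functionals on the primed cells.** These cells serve only to produce the balancing entries $x_i^{-1}$. Write $Tw_i'=\alpha_iw_i'+y_i$ with $y_i\perp w_i'$. By Lemma 7, $\|y_i\|\ge c_0$; also $|\alpha_i|\le\|T\|$. Set
$$g_i=\frac{w_i'}{\|w_i'\|^2}+\overline{(x_i^{-1}-\alpha_i)}\,\frac{y_i}{\|y_i\|^2}\in E(v_i').$$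
Then $\langle w_i',g_i\rangle=1$ and $\langle Tw_i',g_i\rangle=\alpha_i+(x_i^{-1}-\alpha_i)=x_i^{-1}$, and $\|g_i\|$ is uniformly bounded.

**Step 4: the decomposition of $H$.** For $u\in H$ define
$$a_i(u)=\langle u,f_i\rangle,\qquad b_i(u)=\mu_i^{-1}\langle(Q-\bar\lambda)u,f_i\rangle,\qquad d_i(u)=\langle u,g_i\rangle.$$
The families $(f_i)$ and $(g_i)$ are orthogonal and uniformly bounded, so by Bessel's inequality
$$\mathcal C:u\mapsto\big((a_i(u)),(b_i(u)),(d_i(u))\big)$$
is bounded from $H$ to $\ell^2(I)^3$. Each of $(v_i),(w_i),(w_i')$ is orthogonal and uniformly bounded, so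
$$\mathcal V(\alpha,\beta,\gamma)=\sum_i(\alpha_iv_i+\beta_iw_i+\gamma_iw_i')$$
is bounded from $\ell^2(I)^3$ to $H$. We claim $\mathcal C\mathcal V=I$. Different cells are orthogonal, and $(Q-\bar\lambda)v_j=w_j$, so (6) gives the following.

* $a_i(v_j)=\delta_{ij}$, $\ b_i(v_j)=\mu_i^{-1}\langle w_j,f_i\rangle=0$, $\ d_i(v_j)=0$.
* $a_i(w_j)=0$, $\ b_i(w_j)=\mu_i^{-1}\big(\langle Qw_j,f_i\rangle-\bar\lambda\langle w_j,f_i\rangle\big)=\delta_{ij}$, $\ d_i(w_j)=0$.
* $a_i(w_j')=0$, $\ b_i(w_j')=0$ (as $w_j',Qw_j'\in E(v_j')$), $\ d_i(w_j')=\delta_{ij}$.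

Hence $(\mathcal V\mathcal C)^2=\mathcal V\mathcal C$ is a bounded idempotent. Since $\mathcal V$ has the left inverse $\mathcal C$, it is bounded below; so the images $M_v,M_w,M_{w'}$ of the three copies of $\ell^2(I)$ are closed, and
$$H=M_w\oplus M_{w'}\oplus M_v\oplus N,\qquad N=\ker\mathcal C,$$
is a topological direct sum. The families $(w_i),(w_i'),(v_i)$ are bases of the first three spaces, equivalent to orthonormal ones, with coordinate functionals $b_i,d_i,a_i$. Put
$$M_1=M_w\oplus M_{w'},\qquad M_2=M_v\oplus N.$$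

## 10. The two diagonal blocks

We write $T$ as a $2\times2$ block matrix on $H=M_1\oplus M_2$ and check the two hypotheses of Lemma 5.

**Step 1: the block $X=T_{11}$.** Its matrix in the basis $(w_j),(w_j')$ is found by applying $b_i,d_i$ to $Tw_j,Tw_j'$. Since $QT=I$,
$$b_i(Tw_j)=\mu_i^{-1}\big(\langle w_j,f_i\rangle-\bar\lambda\langle Tw_j,f_i\rangle\big)=-\bar\lambda\mu_i^{-1}\nu_i\delta_{ij}=x_i\delta_{ij},\qquad d_i(Tw_j)=0,$$
because $Tw_j\in E(v_j)$. Similarly, as $w_j',Tw_j'\in E(v_j')$,
$$b_i(Tw_j')=\mu_i^{-1}\big(\langle w_j',f_i\rangle-\bar\lambda\langle Tw_j',f_i\rangle\big)=0,\qquad d_i(Tw_j')=\langle Tw_j',g_i\rangle=x_i^{-1}\delta_{ij}.$$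
So
$$X\sim\operatorname{diag}(x_i)\oplus\operatorname{diag}(x_i^{-1})=\mathcal D\mathcal E^{-1},\qquad\mathcal D=\operatorname{diag}(x_i)\oplus I,\quad\mathcal E=I\oplus\operatorname{diag}(x_i).$$
Since $|x_i|^{\pm1}$ is bounded, $\mathcal D,\mathcal E$ are invertible, and the flip gives $\mathcal D\sim\mathcal E$. Hence $X$ is invertible and $X\in\mathrm{MC}$ by (2).

**Step 2: the Schur complement.** By Lemma 5, $S^{-1}=Q_{22}$, the compression of $Q$ to $M_2$ along $M_1$. We show that it is diagonal on $M_v\oplus N$. First, $Qv_j=\bar\lambda v_j+w_j$ with $w_j\in M_1$, so $S^{-1}v_j=\bar\lambda v_j$. Second, let $u\in N$. Then $a_i(u)=b_i(u)=0$, so for all $i$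
$$a_i(Qu)=\langle(Q-\bar\lambda)u,f_i\rangle+\bar\lambda\langle u,f_i\rangle=\mu_ib_i(u)+\bar\lambda a_i(u)=0.$$
So $Qu$ has no component in $M_v$, that is, $Qu\in M_1\oplus N$ and $S^{-1}u\in N$. Therefore
$$S^{-1}=\bar\lambda I_{M_v}\oplus S'',\qquad S=\lambda I_{M_v}\oplus(S'')^{-1},$$
where $S''$ is invertible on $N$ because $S^{-1}$ is invertible. Here $|\lambda|=1$, $\dim M_v=|I|=\kappa$ and $\dim N\le\kappa$, so $S\in\mathrm{MC}$ by Corollary 4.

**Step 3: conclusion.** Both $X$ and $S$ are in MC, so $T\in\mathrm{MC}$ by Lemma 5. Together with Sections 3 and 6 this proves Theorem 2, and for $\kappa=\aleph_0$ Theorem 1. $\square$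

## 11. Consequences for shifts, the Calkin algebra, and products of two commutators

**Remark 1 (one factor can be a shift).** Let $T=\lambda I+K$ be invertible with $K\in\mathcal J$. Then $|\lambda|=1$ if and only if $T=AUA^{-1}U^{-1}$ for some invertible $A$ and some unitary bilateral shift $U$ of multiplicity $\kappa$. "If" is Section 3; "only if" is what Section 6 produced.

**Remark 2 (Calkin algebra).** Let $H$ be separable. An element $t$ of the Calkin algebra $\mathscr B(H)/\mathcal J$ is a multiplicative commutator of invertible elements of the Calkin algebra if and only if $t$ is invertible of Fredholm index $0$ and is not a scalar of modulus $\ne1$. For example, the class of the unilateral shift is invertible but has index $-1$, so it is not such a commutator. To prove the statement, let first $t=aba^{-1}b^{-1}$. Then $\operatorname{ind}t=0$, because the index is a homomorphism from the invertible elements of the Calkin algebra to $\mathbb Z$. If $t=\lambda$ is a scalar, then $aba^{-1}=\lambda b$ and $|\lambda|=1$ as in Section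 3. Conversely, a class of index $0$ contains an invertible $T\in\mathscr B(H)$, since an index-$0$ Fredholm operator plus a suitable finite-rank operator is invertible. If $t$ is not a scalar of modulus $\ne1$, then Theorem 1 applies to $T$, and we pass to the quotient.

**Remark 3 (two factors).** Let $T=\lambda I+K$ be invertible with $K\in\mathcal J$ and $|\lambda|\ne1$. Pick any invertible $V\notin\mathbb CI+\mathcal J$. For instance, take $V=I\oplus2I$ with both summands of dimension $\kappa$: if $V-\mu I\in\mathcal J$, compressing to the two summands and using $I\notin\mathcal J$ there gives $\mu=1$ and $\mu=2$, a contradiction. As at the start of Section 8, inverses of invertible elements of $\mathbb CI+\mathcal J$ lie in $\mathbb CI+\mathcal J$. So $V^{-1}\notin\mathbb CI+\mathcal J$ and $T^{-1}\in\mathbb CI+\mathcal J$. Since $\mathbb CI+\mathcal J$ is an algebra, $TV\in\mathbb CI+\mathcal J$ would give $V=T^{-1}(TV)\in\mathbb CI+\mathcal J$; hence $TV\notin\mathbb CI+\mathcal J$. By Theorem 2, $T=(TV)\,V^{-1}$ is a product of two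 multiplicative commutators. All other invertible operators are themselves in MC, so this recovers the two-factor theorem quoted in Section 2.
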